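
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Elementary tolerance of compact Hausdorff spaces\\ is not transitive}


\begin{abstract}
Two compact Hausdorff spaces are elementarily tolerant if some lattice base for the closed sets of the one is elementarily equivalent to some lattice base for the closed sets of the other. We construct continua $X,Y,Z$, with $X$ and $Z$ metrizable, such that $X,Z$ and $Z,Y$ are elementarily tolerant but $X,Y$ are not. The sentence that separates $X$ from $Y$ says that all basic closed sets have totally disconnected boundaries. It holds in every base of $X$ and in no base of $Y$, and $Z$ has bases of both kinds.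
\end{abstract}

\section{Introduction}

All spaces in this paper are compact and Hausdorff. For a space $X$, let $F(X)$ be the lattice of its closed subsets. A \emph{Wallman basis} for $X$ is a sublattice $\mathcal B$ of $F(X)$ that contains $\emptyset$ and $X$ and is a base for the closed sets, that is, every closed set is an intersection of members of $\mathcal B$. We regard $\mathcal B$ as a bounded lattice $(\mathcal B,\cup,\cap,\emptyset,X)$, and elementary equivalence of bases refers to the first-order language of bounded lattices, whose constants we write $0$ and $1$.

A Wallman basis carries the whole topology: by compactness every proper filter of $\mathcal B$ has a common point, so the maximal filters are exactly the sets $\{b\in\mathcal B:x\in b\}$, one for each point $x$. First-order statements about bases are thus finitary statements about spaces, and one may compare spaces by comparing their bases. Two spaces $X$ and $Y$ are \emph{elementarily tolerant}, written $X\equiv Y$, if there are Wallman bases $\mathcal B$ of $X$ and $\mathcal C$ of $Y$ that are elementarily equivalent as lattices.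

This relation is reflexive and symmetric. It is known that its transitive closure is the composition $\equiv\circ\equiv$: if $X$ and $Y$ are joined by a chain of tolerances, then there is one space $Z$ with $X\equiv Z\equiv Y$. Whether $\equiv$ is itself transitive is the question posed in \cite{tax}. We show that it is not.

\begin{theorem}[ZFC]\label{thm:main}
There are continua (compact connected Hausdorff spaces) $X,Y,Z$, with $X$ and $Z$ metrizable, such that $X\equiv Z$ and $Z\equiv Y$ but $X\not\equiv Y$. In particular, elementary tolerance is not transitive.
\end{theorem}

\subsection*{What has to be arranged}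

Let $\operatorname{Th}(X)$ be the set of complete theories of Wallman bases of $X$. Then $X\equiv Y$ means $\operatorname{Th}(X)\cap\operatorname{Th}(Y)\neq\emptyset$. If $\operatorname{Th}(X)$ always had a single element, $\equiv$ would be transitive. But it has more than one element already for the unit interval.

\begin{example}\label{ex:atoms}
Let $I=[0,1]$. The finite unions of closed intervals in $I$, points allowed, form a basis with atoms. Now let $E,E'\subseteq I$ be disjoint dense sets with $0\in E$, $1\in E'$, and take the finite unions of intervals $[s,t]$ with $s\in E$, $t\in E'$, $s<t$, together with $\emptyset$. The intersection of two such intervals is empty or again such an interval, because a left and a right endpoint never coincide; so this is a sublattice, and it is a basis because every point has arbitrarily small neighborhoods $[s,t]$ of this kind. It has no atoms, since $[s,t]$ properly contains some $[s,t']$.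
\end{example}

So a chain $X\equiv Z\equiv Y$ may use two quite different bases of $Z$, and no reason is in sight why $X\equiv Y$ should follow. On the other hand, the first sentences that come to mind cannot refute it. Connectedness, for instance, is read off from any basis: a clopen set belongs to every basis (Lemma~\ref{lem:F}(a) with $e=O$), so a space is connected if and only if, in any one of its bases, $0$ and $1$ are the only complemented elements. A sentence that, like this one, has the same truth value in all bases of each space is preserved along chains. What we need is a sentence $\psi$ that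
\begin{itemize}
\item is true in every basis of $X$,
\item is false in every basis of $Y$, and
\item is true in some bases of $Z$ and false in others.
\end{itemize}

Our $\psi$ says that every $c$ in the basis has a totally disconnected boundary $\partial c$. This can be expressed in the lattice (Section~\ref{sec:psi}). If $X$ is a union of arcs with a common end, each of them open in $X$ apart from that end, then $\psi$ holds in every basis, because a boundary has no interior. If countably many arcs converge to an arc $A$, then $\psi$ is undecided: the closed set $A$ is its own boundary, but a basis need not contain it. The space $Z$ is of this kind.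

The work lies in $Y$. There, every closed set that contains one particular point in its interior and misses another one must be forced to have a nondegenerate connected set in its boundary, and still some basis of $Y$ must look like a basis of $Z$ to every first-order sentence. We obtain $Y$ from $Z$ by replacing the arcs that converge to $A$ with uncountably many copies of a continuum $Q$, in which a point of an arc is replaced by a solenoid $\Sigma$. The copies are attached through maps $Q\to I$ that collapse $\Sigma$ to a point. The boundary of a closed set that separates the ends of $A$ in this way will contain an interval of $A$ or some copy of $\Sigma$. On the other hand, $Q$ has a basis that is indistinguishable from a basis of the arc; this is the main lemma (Proposition~\ref{prop:Q}), proved by a back-and-forth argument with Ramsey's theorem.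

Section~\ref{sec:psi} introduces $\psi$, Section~\ref{sec:spaces} the spaces, and Section~\ref{sec:neq} proves $X\not\equiv Y$. Section~\ref{sec:games} recalls the back-and-forth method, which Section~\ref{sec:XZ} uses for $X\equiv Z$. Section~\ref{sec:Q} contains the main lemma on $Q$, and Section~\ref{sec:ZY} proves $Z\equiv Y$.

\subsection*{Conventions}
``Basis'' means Wallman basis, ``almost all'' means all but finitely many, and $I=[0,1]$. For a closed set $c$ we write $\partial c=c\setminus\operatorname{int}c$. An open subset of $c$ lies in $\operatorname{int} c$, so $\partial c$ contains no nonempty open set. ``Every point has arbitrarily small neighborhoods in $\mathcal B$'' means: for every open $O$ and $x\in O$ there is $b\in\mathcal B$ with $x\in\operatorname{int}b\subseteq b\subseteq O$.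

\section{A sentence about boundaries}\label{sec:psi}

\begin{lemma}\label{lem:F}
Let $K$ be a space.
\begin{enumerate}
\item[(a)] If $\mathcal B$ is a basis of $K$, $e$ is closed, $O$ is open and $e\subseteq O$, then there is $b\in\mathcal B$ with $e\subseteq\operatorname{int}b\subseteq b\subseteq O$.
\item[(b)] Let $\mathcal B$ be a sublattice of $F(K)$ with $\emptyset,K\in\mathcal B$. If for all closed $e$ and open $O\supseteq e$ there is $b\in\mathcal B$ with $e\subseteq b\subseteq O$, then $\mathcal B$ is a basis.
\item[(c)] Let $\mathcal B$ be a sublattice of $F(K)$ with $\emptyset,K\in\mathcal B$. If every point has arbitrarily small neighborhoods in $\mathcal B$, then $\mathcal B$ is a basis.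
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By normality choose an open $O'$ with $e\subseteq O'\subseteq\overline{O'}\subseteq O$. The set $\overline{O'}$ is an intersection of members of $\mathcal B$, and by compactness finitely many of them have an intersection $b\subseteq O$. Then $b\in\mathcal B$ and $e\subseteq O'\subseteq\operatorname{int}b$.

(b) Given $x\notin e$, apply the assumption with $O=K\setminus\{x\}$. So $e$ is the intersection of the members of $\mathcal B$ containing it.

(c) Given $e\subseteq O$, cover the compact set $e$ by the interiors of finitely many members of $\mathcal B$ that lie in $O$, take their union, and use (b).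
\end{proof}

Producing $b$ with $e\subseteq b\subseteq O$ will be called \emph{interpolating} between $e$ and $O$.

In the language of bounded lattices, with $u\subseteq v$ abbreviating $u\cap v=u$, define
\begin{align*}
x\lhd y:\quad&\exists w\,(w\cap x=0\ \wedge\ w\cup y=1);\\
\delta(c,h):\quad&\exists e,g,e',g'\,(e\lhd c\wedge g\cap c=0\wedge e'\lhd h\wedge g'\cap h=0\wedge e\cup g\cup e'\cup g'=1);\\
\zeta(c):\quad&\forall e,g\,\bigl(e\cap g=0\to\exists h\,(e\subseteq h\wedge h\cap g=0\wedge\delta(c,h))\bigr);\\
\psi:\quad&\forall c\,\zeta(c).
\end{align*}

The formula $\zeta(c)$ says that any two disjoint basic sets can be separated by a basic set $h$ whose boundary avoids that of $c$. Its truth depends only on the set $c$, not on the basis in which it is evaluated: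

\begin{lemma}\label{lem:psi}
Let $\mathcal B$ be a basis of $K$ and $x,y,c,h\in\mathcal B$.
\begin{enumerate}
\item[(i)] $\mathcal B\models x\lhd y$ if and only if $x\subseteq\operatorname{int}y$.
\item[(ii)] $\mathcal B\models\delta(c,h)$ if and only if $\partial c\cap\partial h=\emptyset$.
\item[(iii)] $\mathcal B\models\zeta(c)$ if and only if $\partial c$ is totally disconnected.
\end{enumerate}
Hence $\mathcal B\models\psi$ if and only if $\partial c$ is totally disconnected for all $c\in\mathcal B$.
\end{lemma}

\begin{proof}
(i) If $x\subseteq\operatorname{int}y$, interpolate $w\in\mathcal B$ between $K\setminus\operatorname{int}y$ and $K\setminus x$. Conversely, if $w$ is as in the formula, then $K\setminus w$ is open, contains $x$ and lies in $y$.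

(ii) If $e,g,e',g'$ witness $\delta(c,h)$, then $e\subseteq\operatorname{int}c$ and $g\cap c=\emptyset$, so $e\cup g$ misses $\partial c$; likewise $e'\cup g'$ misses $\partial h$. Since the four sets cover $K$, no point lies in $\partial c\cap\partial h$. Conversely, if $\partial c\cap\partial h=\emptyset$, then the open sets $\operatorname{int}c$, $K\setminus c$, $\operatorname{int}h$, $K\setminus h$ cover $K$. By normality this cover can be shrunk to a closed cover, and by Lemma~\ref{lem:F}(a) the closed sets can be enlarged to members $e,g,e',g'$ of $\mathcal B$ inside the same open sets. By (i) these witness $\delta(c,h)$.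

(iii) Recall that in a compact totally disconnected space disjoint closed sets are separated by a clopen set. Let $\partial c$ be totally disconnected and let $e,g\in\mathcal B$ be disjoint. Then $\partial c=P\sqcup P'$ with $P,P'$ closed, $e\cap\partial c\subseteq P$ and $g\cap\partial c\subseteq P'$. The closed sets $e\cup P$ and $g\cup P'$ are disjoint, so Lemma~\ref{lem:F}(a) gives $h\in\mathcal B$ with $e\cup P\subseteq\operatorname{int}h$ and $h\cap(g\cup P')=\emptyset$. Now $P\subseteq\operatorname{int}h$ and $P'\cap h=\emptyset$, so $\partial h$ misses $\partial c$, and $\delta(c,h)$ holds by (ii).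

Conversely, assume $\zeta(c)$ and let $x\neq y$ be points of $\partial c$. Choose disjoint $e\ni x$ and $g\ni y$ in $\mathcal B$ and let $h$ be as in $\zeta(c)$. As $\partial h\cap\partial c=\emptyset$, we have $h\cap\partial c=\operatorname{int}h\cap\partial c$, which is clopen in $\partial c$ and contains $x$ but not $y$. So no connected subset of $\partial c$ contains both $x$ and $y$.
\end{proof}

\section{The spaces}\label{sec:spaces}

The space $X$ will be a star, and the other two will be $Z=X\vee H$ and $Y=X\vee W_Y$, where $H$ and $W_Y$ are two instances of one construction, a fan of continua converging to an arc.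

\subsection{The star}

Let $\mathcal A$ be the lattice of finite unions of closed intervals in $I$, where points count as intervals and $\emptyset$ as an empty union. By Lemma~\ref{lem:F}(c) it is a basis of $I$.

Let $X$ be the union of \emph{legs} $I_n\cong I$ ($n\in\omega$) glued together at $0$. The common point is $*$, and $G\subseteq X$ is open if every $G\cap I_n$ is open in $I_n$ and, in case $*\in G$, almost all legs lie in $G$. This space is homeomorphic to the union of the segments from $(0,0)$ to $(\frac1n,\frac1{n^2})$, $n\ge1$, in the plane, so $X$ is a metrizable continuum. Let $\mathcal P$ be the family of all $c\subseteq X$ such that $c\cap I_n\in\mathcal A$ for all $n$ and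
\[
c\cap I_n=I_n\ \text{ for almost all }n\text{ if }*\in c,\qquad c\cap I_n=\emptyset\ \text{ for almost all }n\text{ if }*\notin c.
\]

\begin{lemma}\label{lem:P}
$\mathcal P$ is a basis of $X$.
\end{lemma}

\begin{proof}
Members are closed: if $*\notin c$, then $c$ is a finite union of compact sets; if $*\in c$, then $X\setminus c$ is a finite union of relatively open subsets of legs that miss $*$, and these are open in $X$. The family contains $\emptyset$ and $X$ and is closed under $\cup$ and $\cap$, leg by leg. For Lemma~\ref{lem:F}(b) let $e\subseteq O$. If $*\in e$, then $O$ contains almost all legs; take the whole leg for these, and interpolate in $\mathcal A$ on the others. If $*\notin e$, replace $O$ by $O\setminus\{*\}$. Then $e$ meets only finitely many legs; interpolate in $\mathcal A$ on these and take $\emptyset$ elsewhere.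
\end{proof}

\subsection{Fans over maps}\label{ss:fans}

Let $D$ be an infinite index set, and for $d\in D$ let $r_d:K_d\to I$ be a continuous surjection from a space $K_d$ such that $r_d^{-1}(0)$ is a single point $o_d$. We let the $K_d$ converge to an arc so that, in the limit, a point of $K_d$ is remembered only through its image under $r_d$.

Let $\widetilde W=I\sqcup\bigsqcup_dK_d$ and $R=\mathrm{id}_I\cup\bigcup_dr_d:\widetilde W\to I$. Call $G\subseteq\widetilde W$ open if $G\cap I$ and all $G\cap K_d$ are open and every $t\in G\cap I$ has an open neighborhood $O$ in $I$ with $r_d^{-1}(O)\subseteq G$ for almost all $d$. These sets form a topology (for an intersection of two open sets, intersect the two sets $O$). Each $K_d$ is clopen, $R$ is continuous, and $t\in I$ has the neighborhood base of the open sets $R^{-1}(O)\setminus\bigcup_{d\in F}K_d$ with $O\ni t$ open in $I$ and $F\subseteq D$ finite. The subspaces $I$ and $K_d$ carry their own topologies.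

The space $\widetilde W$ is Hausdorff: a point of $K_d$ is separated from points outside $K_d$ by the clopen set $K_d$, and from the other points of $K_d$ inside $K_d$; points $t\neq t'$ of $I$ are separated by $R^{-1}(O)$ and $R^{-1}(O')$ with disjoint $O\ni t$, $O'\ni t'$. It is compact: finitely many basic sets whose sets $O$ cover $I$ contain $I$ and almost all $K_d$, and the remaining $K_d$ are compact.

The set $R^{-1}(0)=\{0\}\cup\{o_d:d\in D\}$ is closed. Collapsing it to one point $*$ gives a compact Hausdorff space
\[
W=W(r_d:d\in D).
\]
Since $I$ and each $K_d$ meet $R^{-1}(0)$ in one point, they embed in $W$. We denote the image of $I$ by $A$ and identify it with $I$, so $*=0$. The sets $A$ and $K_d$ pairwise meet exactly in $*$, and each $K_d\setminus\{*\}$ is open in $W$. If all $K_d$ are connected, then $W$ is a continuum, being a union of connected sets through $*$.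

\begin{lemma}\label{lem:fan}
Let $W=W(r_d:d\in D)$.
\begin{enumerate}
\item[(a)] If $e\subseteq W$ is closed, $G\subseteq A$ is open in $A$ and $e\cap A\subseteq G$, then $e\cap K_d\subseteq r_d^{-1}(G)$ for almost all $d$.
\item[(b)] If $T\subseteq A$ is compact and contained in an open set $G\subseteq W$, then $r_d^{-1}(T)\subseteq G$ for almost all $d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\tilde e$ be the preimage of $e$ in $\widetilde W$. The compact set $\tilde e\setminus R^{-1}(G)$ misses $I$, so it is covered by the disjoint open sets $K_d$ and meets only finitely many of them.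

(b) Apply (a) to $e=W\setminus G$ and the open subset $A\setminus T$ of $A$: for almost all $d$ the set $e$ misses $r_d^{-1}(T)$.
\end{proof}

\subsection{The fan of arcs, and a space undecided about $\psi$}

Let
\[
H=W(\mathrm{id}_I:d\in D^H),\qquad D^H=\omega'\ \text{ a countably infinite set}.
\]
So $H$ has legs $I'_n\cong I$ ($n\in\omega'$) and a limit leg $A$. In other words, $H=(\alpha\omega\times I)/(\alpha\omega\times\{0\})$, where $\alpha\omega$ is the one-point compactification of $\omega$. Hence $H$ is metrizable, as a Hausdorff quotient of a compact metrizable space.

Let $\mathcal T$, the \emph{tight} basis, be the family of all $c\subseteq H$ such that the traces of $c$ on $A$ and on all legs belong to $\mathcal A$ (all legs being identified with $I$), and almost all legs carry the same trace as $A$.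

\begin{lemma}\label{lem:T}
$\mathcal T$ is a basis of $H$.
\end{lemma}

\begin{proof}
Let $c\in\mathcal T$ have trace $y$ on $A$. All traces are closed, and with $O=I\setminus y$ almost all legs have no point of $c$ over $O$; so the preimage of $H\setminus c$ in $\widetilde W$ is open, and $c$ is closed. Clearly $\mathcal T$ is a sublattice with $\emptyset,H\in\mathcal T$. Let $e\subseteq O$ be given as in Lemma~\ref{lem:F}(b), and if $*\notin e$ replace $O$ by $O\setminus\{*\}$. Choose $a\in\mathcal A$ with $e\cap A\subseteq\operatorname{int}_Aa\subseteq a\subseteq O\cap A$. By both parts of Lemma~\ref{lem:fan}, for almost all $n$ the copy of $a$ in $I'_n$ lies between $e\cap I'_n$ and $O\cap I'_n$. Take $a$ on these legs and on $A$, and interpolate in $\mathcal A$ on the remaining legs. All chosen sets contain $*$ if $*\in e$, and none does if $*\notin e$. So they are the traces of one set $c\in\mathcal T$, and $e\subseteq c\subseteq O$.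
\end{proof}

\begin{example}\label{ex:H}
$H$ has bases with $\psi$ and bases without. Every neighborhood of a point of $A$ meets legs outside $A$, so $\operatorname{int}A=\emptyset$ and $\partial A=A$. Hence $\psi$ fails in every basis that contains the set $A$, for instance in $F(H)$. On the other hand $\mathcal T\models\psi$. Let $c\in\mathcal T$ have trace $y$ on $A$. If $t\neq0$ is interior to $y$ in $I$, then $c$ is a neighborhood of $t\in A$, since almost all legs have trace $y$. So $\partial c$ meets $A$ in a finite set, and it meets each leg in a finite set because $I'_n\setminus\{*\}$ is open in $H$. Thus $\partial c$ is countable. A connected subset of a metric space with two points is uncountable, since the distance from one of them takes on it all values in some nondegenerate interval. Hence $\partial c$ is totally disconnected.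
\end{example}

\subsection{The continuum $Q$}\label{ss:Q}

We replace the point $1/2$ of $I$ by a nondegenerate continuum $\Sigma$ on which both halves of $I$ accumulate everywhere. The reason for our choice of $\Sigma$ appears only in Section~\ref{sec:Q}. Here is the picture to keep in mind. Imagine an arc $[0,\ell]$ of infinite length $\ell$, where $\ell$ is divisible by every positive integer. A point at finite distance from an end is described by this distance. A point infinitely far from both ends is remembered only through its residues modulo $1,2,3,\dots$

Let $\Sigma=\varprojlim\mathbb R/m\mathbb Z$, where $m\ge1$ runs through the positive integers ordered by divisibility and the bonding maps are the natural ones. An inverse limit of continua with surjective bonding maps is a continuum that projects onto each factor, so $\Sigma$ is a nondegenerate continuum with all projections $\sigma\mapsto\sigma_m$ onto. Let $Q$ be the disjoint union of a left ray $\{x_L:x\ge0\}$, a right ray $\{x_R:x\le0\}$ and $\Sigma$, embedded in $[-1,1]\times\prod_m\mathbb R/m\mathbb Z$ by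
\[
x_L\mapsto\Bigl(\tfrac{-1}{1+x},(x\bmod m)_m\Bigr),\qquad x_R\mapsto\Bigl(\tfrac{1}{1+|x|},(x\bmod m)_m\Bigr),\qquad \sigma\mapsto(0,(\sigma_m)_m).
\]
Let $\eta:Q\to[-1,1]$ be the first coordinate and $q_m$ the coordinate of $q$ in $\mathbb R/m\mathbb Z$.

\emph{$Q$ is compact and metrizable.} For every point of $Q$ the coordinates $q_m$ are compatible, that is, they form a point of the closed set $\Sigma\subseteq\prod_m\mathbb R/m\mathbb Z$. Let points of $Q$ converge in the product. If the first coordinate of the limit is $0$, the limit is in $\Sigma$. If it is not $0$, the points are eventually on one ray, their parameters $x$ converge, and the limit is on that ray. So $Q$ is closed in a compact metrizable space.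

\emph{Neighborhoods.} The map $\eta$ embeds each ray, and each ray is open in $Q$. A basic open set restricts finitely many coordinates. If $m$ is a common multiple of their indices, then $q_m$ determines these coordinates continuously. Hence $\sigma\in\Sigma$ has the basic neighborhoods
\begin{equation}\label{eq:nbhd}
\{q\in Q:|\eta(q)|<\varepsilon,\ q_m\in O\},\qquad \varepsilon>0,\ m\ge1,\ O\text{ an open arc around }\sigma_m .
\end{equation}
Each ray meets all of these, so the closure of each ray contains all of $\Sigma$. In particular $Q$ is connected.

\emph{The map to $I$.} Let $r_0=(1+\eta)/2:Q\to I$. Then $r_0^{-1}(0)=\{0_L\}$, $r_0(0_R)=1$ and $r_0^{-1}(1/2)=\Sigma$. Moreover $r_0$ maps the left ray by an increasing homeomorphism onto $[0,1/2)$ and the right ray by an increasing homeomorphism onto $(1/2,1]$. The basepoint of $Q$ is $0_L$.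

\subsection{The spaces $Y$ and $Z$}

Let $\mathcal G$ be the set of increasing self-homeomorphisms of $I$ and
\[
D^Y=\mathcal G\times\omega_1,\qquad r_{(g,\xi)}=g\circ r_0:Q\to I,\qquad W_Y=W(r_d:d\in D^Y).
\]
Thus $K_d$ is a copy of $Q$ for each $d=(g,\xi)$, and $r_d$ collapses its copy $\Sigma_d$ of $\Sigma$ to the point $g(1/2)$. Put
\[
Z=X\vee H,\qquad Y=X\vee W_Y,
\]
where $\vee$ means identification of the basepoints $*$. All three of $X,Y,Z$ are continua, and $X,Z$ are metrizable.

\section{$X\not\equiv Y$}\label{sec:neq}

\begin{lemma}\label{lem:X}
Every basis of $X$ satisfies $\psi$.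
\end{lemma}

\begin{proof}
Let $S\subseteq X$ be connected with two distinct points. One of them, say $p$, is different from $*$ and lies in a leg $I_n$. Let $q$ be the other. Each point of $I_n$ strictly between $*$ and the free end separates $X$ into its two sides. So $S$ contains all points strictly between $p$ and $q$ if $q\in I_n$, and all points strictly between $*$ and $p$ if $q\notin I_n$. In either case $S$ contains a nondegenerate interval of $I_n\setminus\{*\}$, hence a nonempty open subset of $X$. The boundary of a closed set contains no nonempty open set, so it contains no such $S$. Apply Lemma~\ref{lem:psi}.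
\end{proof}

\begin{example}[the smallest case for $Y$]\label{ex:Y}
Let $c\subseteq Y$ be closed, $U=\operatorname{int}c$ and $V=Y\setminus c$, and suppose that $U\cap A=[0,\frac12)$ and $V\cap A=(\frac12,1]$. For each $n\ge3$, Lemma~\ref{lem:fan}(b) says that $r_d^{-1}([0,\frac12-\frac1n])\subseteq U$ and $r_d^{-1}([\frac12+\frac1n,1])\subseteq V$ for almost all $d$. Over all $n$, only countably many $d$ are excluded. As $\omega_1$ is uncountable, some $d=(\mathrm{id},\xi)$ is not excluded, and for this $d$ the whole left ray of $K_d$ lies in $U$ and the whole right ray in $V$. Both rays have $\Sigma_d$ in their closures, so $\Sigma_d\subseteq\overline U\cap\overline V\subseteq\partial c$.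
\end{example}

In general $U$ and $V$ may both accumulate at a point $z\in A$ in a complicated way, from one side or from both, and a ray may pass through $U$ and $V$ infinitely often. Then it is not enough that a ray visits $U$ close to $\Sigma_d$. The visits must be so long that they sweep around every circle $\mathbb R/m\mathbb Z$. This is why all $g\in\mathcal G$ are used: a suitable $g$ makes the visits long.

\begin{lemma}\label{lem:Y}
No basis of $Y$ satisfies $\psi$.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a basis of $Y$. By Lemma~\ref{lem:F}(a) there is $c\in\mathcal B$ with $*\in\operatorname{int}c$ and $1_A\notin c$, where $1_A$ is the free end of $A$. By Lemma~\ref{lem:psi} it suffices to find a nondegenerate connected subset of $\partial c$. If $\partial c\cap A$ contains a nondegenerate interval, we are done, so assume that it does not. Put $U=\operatorname{int}c$, $V=Y\setminus c$, $U_A=U\cap A$ and $V_A=V\cap A$.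

\emph{A point $z$.} The sets $U_A$ and $V_A$ are disjoint and open in $A$, contain $0$ and $1$, respectively, and have a dense union, since the rest is the closed set $\partial c\cap A$ without interior in $A$. So $\overline{U_A}\cup\overline{V_A}=A$, and since $A$ is connected there is $z\in\overline{U_A}\cap\overline{V_A}$. As $U_A$ and $V_A$ are open and disjoint, $z\notin U_A\cup V_A$; in particular $0<z<1$.

\emph{Intervals near $z$.} Choose successively nondegenerate compact intervals $J_1,J_1',J_2,J_2',\dots$ with
\[
J_n\subseteq U_A\setminus\{0,1\},\qquad J_n'\subseteq V_A\setminus\{0,1\},\qquad J_n\cup J_n'\subseteq(z-\tfrac1n,z+\tfrac1n),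
\]
none containing $z$, and each with all its points closer to $z$ than every point of the earlier ones. This is possible because every neighborhood of $z$ meets $U_A$ and $V_A$ in nonempty open sets that do not contain $z$. Each interval lies on one side of $z$.

\emph{Choice of $g$.} List those on the left of $z$, in the order in which they were chosen, as $L_1<L_2<\cdots$ (a finite or infinite list, converging to $z$ if infinite), and let $n_i=n$ if $L_i\in\{J_n,J_n'\}$. Put $x_1=1$ and $x_{i+1}=x_i+n_i+1$. Since $L_1$ lies to the right of $0$ and the $L_i$ are disjoint, compact and miss $z$, there is an increasing homeomorphism $[0,\infty)\to[0,z)$ that maps $[x_i,x_i+n_i]$ onto $L_i$ for all $i$ (if the list is finite, possibly empty, it is arbitrary after the last interval). Symmetrically, there is an increasing homeomorphism $(-\infty,0]\to(z,1]$ under which each $J_n$ or $J_n'$ to the right of $z$ is the image of an interval of length $n$. Compose these with the inverses of $r_0$ on the two rays, and put $g(1/2)=z$. This defines $g\in\mathcal G$ such that all $(g\circ r_0)^{-1}(J_n)$ and $(g\circ r_0)^{-1}(J_n')$ are intervals of length $n$ in the rays of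 $Q$.

\emph{Choice of $\xi$.} By Lemma~\ref{lem:fan}(b), for each $n$ we have $r_d^{-1}(J_n)\subseteq U$ and $r_d^{-1}(J_n')\subseteq V$ for almost all $d$. As $\omega_1$ is uncountable, there is $\xi$ such that for $d=(g,\xi)$ both hold for all $n$.

\emph{$\Sigma_d\subseteq\partial c$.} Let $\sigma\in\Sigma_d$ and take a basic neighborhood $\{|\eta|<\varepsilon,\ q_m\in O\}$ as in \eqref{eq:nbhd}. Since the $J_n$ converge to $z=g(1/2)$, for all large $n$ the ray interval $r_d^{-1}(J_n)$ lies in $\{|\eta|<\varepsilon\}$. If also $n\ge m$, this interval of length $n$ contains every residue modulo $m$, hence meets the neighborhood. So $\Sigma_d\subseteq\overline U$, and in the same way, with $J_n'$, $\Sigma_d\subseteq\overline V$. Since $\overline U\subseteq c$ and $\overline V\cap\operatorname{int}c=\emptyset$, the nondegenerate connected set $\Sigma_d$ lies in $\partial c$.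
\end{proof}

By Lemmas~\ref{lem:X} and~\ref{lem:Y}, no basis of $X$ is elementarily equivalent to a basis of $Y$; that is, $X\not\equiv Y$. It remains to prove $X\equiv Z$ and $Z\equiv Y$.

\section{Back and forth with labels}\label{sec:games}

Since our spaces are glued at basepoints, we use a form of the Ehrenfeucht--Fra\"iss\'e method that keeps track of basepoints. Let $\mathcal B$ be a basis of a pointed space $(K,o)$. For $\bar a=(a_1,\dots,a_j)\in\mathcal B^j$, the \emph{label} of $x\in K$ is
\[
\lambda_{\bar a}(x)=\{i:x\in a_i\}.
\]
We say that $\bar a$ \emph{realizes} the labels $\lambda_{\bar a}(x)$, $x\in K$. For bases $\mathcal B,\mathcal B'$ of pointed spaces and $j$-tuples $\bar a,\bar a'$ in them, put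
\begin{itemize}
\item $(\mathcal B,\bar a)\approx_0(\mathcal B',\bar a')$ if $\bar a$ and $\bar a'$ realize the same labels and the two basepoints have the same label;
\item $(\mathcal B,\bar a)\approx_{k+1}(\mathcal B',\bar a')$ if for each $b\in\mathcal B$ there is $b'\in\mathcal B'$ with $(\mathcal B,\bar a,b)\approx_k(\mathcal B',\bar a',b')$, and for each $b'\in\mathcal B'$ there is such a $b\in\mathcal B$.
\end{itemize}
As usual we think of a game: in each round Spoiler chooses an element on one side, Duplicator answers on the other, and Duplicator wants $\approx_0$ to hold at the end.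

\begin{lemma}\label{lem:EF}
\begin{enumerate}
\item[(a)] Each $\approx_k$ is an equivalence relation, and $\approx_{k+1}$ refines $\approx_k$. In particular, $\approx_k$ preserves the label of the basepoint. For given $j$ and $k$ there are finitely many $\approx_k$-classes of $j$-tuples.
\item[(b)] If $\mathcal B\approx_k\mathcal B'$ (with empty tuples) for all $k$, then $\mathcal B$ and $\mathcal B'$ are elementarily equivalent lattices.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induct on $k$. For the refinement at $k=0$, extend by any element and forget it. Finiteness is clear for $k=0$, and the $\approx_{k+1}$-class of $(\mathcal B,\bar a)$ is determined by the set of $\approx_k$-classes of its extensions $(\mathcal B,\bar a,b)$.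

(b) Whether $x$ belongs to the value $s(\bar a)$ of a lattice term $s$ depends only on $\lambda_{\bar a}(x)$. So whether $\bar a$ satisfies an equation $s=t$ depends only on the set of realized labels. Thus $\approx_0$ preserves equations, and by induction $\approx_k$ preserves formulas of quantifier rank at most $k$.
\end{proof}

If $\mathcal B$ and $\mathcal B'$ are bases of pointed spaces $K$ and $K'$, let
\[
\mathcal B\vee\mathcal B'=\{c\cup c':c\in\mathcal B,\ c'\in\mathcal B',\ o\in c\Leftrightarrow o\in c'\},
\]
a family of subsets of $K\vee K'$, where $o$ is the common basepoint.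

\begin{lemma}\label{lem:wedge}
$\mathcal B\vee\mathcal B'$ is a basis of $K\vee K'$. If $\mathcal B'\approx_k\mathcal B''$, then $\mathcal B\vee\mathcal B'\approx_k\mathcal B\vee\mathcal B''$.
\end{lemma}

\begin{proof}
It is a sublattice containing $\emptyset$ and the whole space. Given $e\subseteq O$, interpolate separately in $K$ and $K'$. If $o\in e$, both interpolants contain $o$; if $o\notin e$, first replace $O$ by $O\setminus\{o\}$, so that neither does. Now apply Lemma~\ref{lem:F}(b).

For the second statement we show more generally, by induction on $k$: if $(\mathcal B',\bar b')\approx_k(\mathcal B'',\bar b'')$ and $\bar b$ is a tuple in $\mathcal B$ with the same label at $o$ as $\bar b'$, then the tuples $(b_i\cup b_i')_i$ and $(b_i\cup b_i'')_i$ are $\approx_k$-equivalent in $\mathcal B\vee\mathcal B'$ and $\mathcal B\vee\mathcal B''$. For $k=0$, the realized labels are those of $\bar b$ together with those of $\bar b'$ (resp.\ $\bar b''$), and the basepoint has its label under $\bar b$ on both sides. For $k+1$, let $c\cup c'$ be chosen in $\mathcal B\vee\mathcal B'$. Choose $c''\in\mathcal B''$ with $(\mathcal B',\bar b',c')\approx_k(\mathcal B'',\bar b'',c'')$.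 Since $\approx_k$ preserves the label of the basepoint, $o\in c''\Leftrightarrow o\in c'\Leftrightarrow o\in c$, so $c\cup c''$ is a legal answer, and the induction hypothesis applies. The other direction is symmetric.
\end{proof}

\section{$X\equiv Z$}\label{sec:XZ}

We compare the basis $\mathcal P$ of $X$ with the basis $\mathcal P\vee\mathcal T$ of $Z=X\vee H$. In both, an element is given by its traces on the legs $I_n$ and, for $Z$, $I_n'$; the trace on $A$ is determined by these. The difference is that in $\mathcal P$ almost all traces must be trivial, while elements of $\mathcal T$ may carry any one set of $\mathcal A$ on almost all legs $I_n'$. Suppose, for example, that Spoiler plays a set in $\mathcal P\vee\mathcal T$ with trace $[0,\frac12]$ on all legs of $H$. Duplicator cannot use this trace on infinitely many legs of $X$, but he can use it on many. When $k$ rounds are left, ``many'' and ``infinitely many'' cannot be told apart. The proof keeps count.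

Let $\Omega=\omega$ for $\mathcal P$ and $\Omega=\omega\sqcup\omega'$ for $\mathcal P\vee\mathcal T$. An element $c$ of either lattice has traces $c_n\in\mathcal A$, $n\in\Omega$, where all legs are identified with $I$, and
\begin{enumerate}
\item[(E1)] all $c_n$ agree about containing $0$;
\item[(E2)] almost all $n\in\omega$ have $c_n=I$ if the traces contain $0$, and $c_n=\emptyset$ if not;
\item[(E3)] in $\mathcal P\vee\mathcal T$, almost all $n\in\omega'$ have the same $c_n$, which is also the trace on $A$.
\end{enumerate}
Conversely, every family $(c_n)_{n\in\Omega}$ in $\mathcal A$ satisfying (E1), (E2) and, for $\mathcal P\vee\mathcal T$, having the same $c_n$ for almost all $n\in\omega'$ is the family of traces of a unique element. A $j$-tuple $\bar c$ puts a $j$-tuple $\bar c_n\in\mathcal A^j$ at each index $n\in\Omega$. By (E2) almost all $n\in\omega$ carry exactly the \emph{end tuple} in $\{\emptyset,I\}^j$, which is determined by the label of $*$.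

We regard $\mathcal A$ as a basis of $(I,0)$. Let $q(j,k)$ be the number of $\approx_k$-classes of $j$-tuples in $\mathcal A$, and put
\[
\theta(j,0)=1,\qquad\theta(j,k+1)=\theta(j+1,k)\,q(j+1,k).
\]
For tuples $\bar c,\bar c'$ of length $j$ in $\mathcal B,\mathcal B'\in\{\mathcal P,\mathcal P\vee\mathcal T\}$ and an $\approx_k$-class $\tau$ of $j$-tuples in $\mathcal A$, let $F_\tau$ and $F'_\tau$ be the sets of indices whose tuple is in $\tau$, for $\bar c$ and $\bar c'$ respectively, and $N_\tau,N_\tau'\in\{0,1,\dots,\infty\}$ their sizes. Consider the condition
\begin{quote}
$\mathsf I(j,k)$: the label of $*$ is the same for $\bar c$ and $\bar c'$, and for every $\approx_k$-class $\tau$ of $j$-tuples in $\mathcal A$, either $N_\tau=N'_\tau$ or both are at least $\theta(j,k)$.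
\end{quote}

\begin{proposition}\label{prop:XZ}
If $\bar c$ and $\bar c'$ satisfy $\mathsf I(j,k)$, then $(\mathcal B,\bar c)\approx_k(\mathcal B',\bar c')$. Consequently $\mathcal P\approx_k\mathcal P\vee\mathcal T$ for all $k$, and $X\equiv Z$.
\end{proposition}

\begin{proof}
For $j=0$ there is only one class, and it has infinite size on both sides, so the consequence follows from the first statement and Lemma~\ref{lem:EF}(b). We prove the first statement by induction on $k$.

\emph{$k=0$.} As $\theta(j,0)=1$, the same $\approx_0$-classes occur at the indices on both sides. The labels realized in the whole space are those realized at the indices; the leg $A$ contributes nothing new by (E3). So the same labels are realized, and the labels of $*$ agree.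

\emph{$k+1$.} Assume $\mathsf I(j,k+1)$. By symmetry let $b\in\mathcal B$ be Spoiler's element. Put $\theta=\theta(j+1,k)$ and $q=q(j+1,k)$. For an $\approx_{k+1}$-class $\tau$ of $j$-tuples and an $\approx_k$-class $\sigma$ of $(j+1)$-tuples, let $n_{\tau,\sigma}$ be the number of indices $n\in F_\tau$ with $(\bar c_n,b_n)\in\sigma$. By the definition of $\approx_{k+1}$, if $n_{\tau,\sigma}>0$, then every tuple in $\tau$ has an extension in $\sigma$. So Duplicator may first assign to the indices in $F'_\tau$ classes $\sigma$ with $n_{\tau,\sigma}>0$, and afterwards choose values $b'_n$ realizing them. He treats each $\tau$ separately.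
\begin{itemize}
\item If $N_\tau=N'_\tau<\infty$, he transfers the classes along a bijection $F_\tau\to F'_\tau$.
\item Otherwise both $N_\tau$ and $N'_\tau$ are at least $\theta(j,k+1)=\theta q$. By the pigeonhole principle some $\sigma_0$ has $n_{\tau,\sigma_0}\ge\theta$. For each $\sigma\neq\sigma_0$ he assigns $\sigma$ to exactly $\min(n_{\tau,\sigma},\theta)$ indices of $F'_\tau$, and $\sigma_0$ to all others. The latter are at least $\theta q-(q-1)\theta=\theta$ in number.
\end{itemize}
In all cases the new counts for $(\tau,\sigma)$ are equal on the two sides or both at least $\theta$. Summing over $\tau$ we see that, for each $\sigma$, the new numbers are equal or both at least $\theta=\theta(j+1,k)$. Moreover each new value $b'_n$ contains $0$ if and only if $*\in b$, because every class used is realized on Spoiler's side. So (E1) holds for the new values. If they also satisfy (E2) and (E3), they are the traces of an element $b'\in\mathcal B'$, the tuples $(\bar c,b)$, $(\bar c',b')$ satisfy $\mathsf I(j+1,k)$, and we are done by induction.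

\emph{Securing (E2).} Let $\tau_e$ be the class of the end tuple, let $v_e=I$ if $*\in b$ and $v_e=\emptyset$ if not, and let $\sigma_e$ be the class of (end tuple, $v_e$). On Spoiler's side almost all $n\in\omega$ carry exactly (end tuple, $v_e$), so $n_{\tau_e,\sigma_e}=\infty$. As $F_{\tau_e}$ and $F'_{\tau_e}$ are infinite, the second case applies to $\tau_e$, and Duplicator takes $\sigma_0=\sigma_e$ there. To the indices in $\omega$ that carry exactly the end tuple and are assigned $\sigma_e$ he gives exactly the value $v_e$. Only finitely many indices of $F'_{\tau_e}$ are assigned other classes, so almost all $n\in\omega$ get $v_e$.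

\emph{Securing (E3).} This concerns only $\mathcal B'=\mathcal P\vee\mathcal T$. Almost all $n\in\omega'$ carry one and the same tuple $\bar y$. Let $\tau_\infty$ be its class. As $F'_{\tau_\infty}$ is infinite, the second case applies to $\tau_\infty$. Let $\sigma_0$ be the class chosen for it (so $\sigma_0=\sigma_e$ if $\tau_\infty=\tau_e$). Fix $v_\infty\in\mathcal A$ with $(\bar y,v_\infty)\in\sigma_0$, and give exactly the value $v_\infty$ to all indices of $\omega'$ that carry $\bar y$ and are assigned $\sigma_0$. These are almost all of $\omega'$. At all remaining indices Duplicator uses any extension in the assigned class.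
\end{proof}

\section{The continuum $Q$ looks like an arc}\label{sec:Q}

In this section we find a basis $\mathcal Q$ of $Q$ such that the maps $g\circ r_0:Q\to I$ induce, on suitable bases of $I$, embeddings into $\mathcal Q$ that preserve all $\approx_k$ (Proposition~\ref{prop:Q}). The method is to cut $Q$ open near $\Sigma$ and to compare it with long arcs $[0,\ell]$.

\subsection{Labeled arcs}

Let $J=[p,q]$ with $p<q$, and let $E\subseteq J$ be dense with $p,q\in E$. Let $\mathcal A(J,E)$ be the lattice of finite unions of intervals $[s,t]$ with $s\le t$ in $E$, including $\emptyset$. Every point of $J$ has arbitrarily small neighborhoods $[s,t]$ with $s,t\in E$, so this is a basis of $J$ by Lemma~\ref{lem:F}(c). The basepoint is $p$. Write $\mathcal A(J)=\mathcal A(J,J)$; thus $\mathcal A=\mathcal A(I)$.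

A \emph{labeled arc} is a triple $(J,E,\bar a)$ with $\bar a\in\mathcal A(J,E)^j$. It is \emph{full} if $E=J$, and then $E$ is omitted. For labeled arcs we use a relation that also remembers the right end: $(J,E,\bar a)\sim_0(J',E',\bar a')$ if the labels of the left ends agree, the labels of the right ends agree, and the same labels are realized. The relation $\sim_{k+1}$ is defined from $\sim_k$ by back and forth, exactly as $\approx_{k+1}$ from $\approx_k$, with elements of $\mathcal A(J,E)$ and $\mathcal A(J',E')$. As in Lemma~\ref{lem:EF}(a), the $\sim_k$ are equivalence relations, $\sim_{k+1}$ refines $\sim_k$, and for each $j$ there are finitely many $\sim_k$-classes. Every $\sim_k$ preserves the labels of both ends.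

\begin{lemma}\label{lem:arcs}
\begin{enumerate}
\item[(W)] Let $p=p_0<\dots<p_n=q$ in $E$ and $p'=p_0'<\dots<p_n'=q'$ in $E'$ be subdivisions of $J$ and $J'$ such that the labels of $\bar a$ are constant on each open interval $(p_{l-1},p_l)$, likewise those of $\bar a'$ on $(p'_{l-1},p'_l)$, and corresponding points and corresponding open intervals have the same labels. Then $(J,E,\bar a)\sim_k(J',E',\bar a')$ for all $k$.
\item[(C)] Let two full labeled arcs be divided at interior points, $J=J_1\cup J_2$ and $J'=J_1'\cup J_2'$ with left parts $J_1,J_1'$. If $(J_i,\bar a{\restriction}J_i)\sim_k(J_i',\bar a'{\restriction}J'_i)$ for $i=1,2$, then $(J,\bar a)\sim_k(J',\bar a')$.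
\end{enumerate}
\end{lemma}

\begin{proof}
Both statements are proved by induction on $k$, and both are clear for $k=0$.

(W) Given $b\in\mathcal A(J,E)$, refine the subdivision of $J$ by the endpoints of the intervals of $b$, and insert correspondingly many points of $E'$ in the corresponding open intervals of $J'$, which is possible by density. Now $b$ is a union of division points and of closed intervals between neighboring division points. Let $b'$ be the union of the corresponding ones. The refined subdivisions satisfy the hypothesis for $(\bar a,b)$ and $(\bar a',b')$. The other direction is symmetric.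

(C) Given $b\in\mathcal A(J)$, the sets $b\cap J_i$ belong to $\mathcal A(J_i)$; here we use that the arcs are full, so that the division point may be an endpoint. Answer $b\cap J_i$ in $J_i'$ by $b_i'$ with $\sim_k$-equivalent results. As $\sim_k$ preserves the labels of ends, $b_1'$ and $b_2'$ agree at the common point of $J'_1$ and $J_2'$. So $b'=b_1'\cup b_2'$ has traces $b_1',b_2'$ on $J_1',J_2'$, and the induction hypothesis applies. The other direction is symmetric.
\end{proof}

By (W), translating an arc does not change its $\sim_k$-class. By (C), the class of a concatenation of full labeled arcs (where the ends that are identified have equal labels) depends only on the classes of its parts. We write concatenation as a product.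

\subsection{The basis $\mathcal Q$}

For a set $T$ of reals we write $T_L=\{x_L:x\in T\}$ and $T_R=\{x_R:x\in T\}$.

\begin{definition}
$\mathcal Q$ consists of all $a\subseteq Q$ for which there are integers $m,N\ge1$, called \emph{data} of $a$, and a finite union $S\subseteq\mathbb R/m\mathbb Z$ of closed arcs (points, $\emptyset$ and the whole circle allowed) such that $a\cap[0,N]_L$ and $a\cap[-N,0]_R$ are finite unions of closed intervals (points allowed) and
\begin{align*}
x_L\in a&\iff x\bmod m\in S&&(x\ge N),\\
x_R\in a&\iff x\bmod m\in S&&(x\le-N),\\
\sigma\in a&\iff\sigma_m\in S&&(\sigma\in\Sigma).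
\end{align*}
\end{definition}

So, up to finite parts, $a$ is one periodic pattern, the same on both rays and on $\Sigma$.

\begin{lemma}
$\mathcal Q$ is a basis of $Q$.
\end{lemma}

\begin{proof}
\emph{Members are closed.} The trace of $a$ on each ray is closed in the ray, and the trace on $\Sigma$ is closed. If ray points in $a$ converge to $\sigma\in\Sigma$, then their residues modulo $m$ are eventually in $S$, so $\sigma_m\in S$ and $\sigma\in a$.

\emph{Lattice.} In the data, $m$ may be replaced by any multiple (with $S$ replaced by its preimage), and $N$ by any larger integer. So finitely many members have common data, and $\mathcal Q$ is closed under $\cup$ and $\cap$. It contains $\emptyset$ and $Q$.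

\emph{Small neighborhoods.} A point of a ray has arbitrarily small neighborhoods that are closed intervals of the ray; these are in $\mathcal Q$ with $S=\emptyset$. For $\sigma\in\Sigma$, let $S$ be a small closed arc in $\mathbb R/m\mathbb Z$ with $\sigma_m$ in its interior, and $N$ large. The set
\[
\{x_L:x\ge N,\ x\bmod m\in S\}\cup\{x_R:x\le-N,\ x\bmod m\in S\}\cup\{\tau\in\Sigma:\tau_m\in S\}
\]
is in $\mathcal Q$ and is a neighborhood of $\sigma$; by \eqref{eq:nbhd} these are arbitrarily small. Apply Lemma~\ref{lem:F}(c).
\end{proof}

\subsection{Cutting $Q$ open, and a round played by hand}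

Let $a\in\mathcal Q$ have data $(m,N)$ with $m\mid N$; this can always be achieved by enlarging $N$. For $\ell\ge2N$ divisible by $m$, put
\[
a^{(\ell)}=\{x\in[0,\ell/2]:x_L\in a\}\cup\{x\in[\ell/2,\ell]:(x-\ell)_R\in a\}\in\mathcal A([0,\ell]).
\]
So we throw $\Sigma$ away, truncate the rays and glue them at the cuts. The set $a^{(\ell)}$ depends only on $a$ and $\ell$; the data only say which $\ell$ we admit. Since $m\mid\ell$, the periodic patterns on the two sides are in phase, and since $\ell/2\ge N$, they are in force at the cut. Hence
\begin{align}
x\in a^{(\ell)}&\iff x_L\in a&&\text{for }x\in[0,\ell-N]\quad(\text{\emph{left rule}}),\label{eq:left}\\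
x\in a^{(\ell)}&\iff(x-\ell)_R\in a&&\text{for }x\in[N,\ell]\quad(\text{\emph{right rule}}).\label{eq:right}
\end{align}
For instance, if $x\in[\ell/2,\ell-N]$, then $x-\ell\le-N$ and $x\ge N$, so $(x-\ell)_R\in a\iff x-\ell\bmod m\in S\iff x\bmod m\in S\iff x_L\in a$. For $x\in[N,\ell/2]$ in the right rule the computation is the same. For tuples, $\bar a^{(\ell)}$ is formed with common data.

We want to show that Duplicator can play $k$ rounds between $(\mathcal Q,\bar a)$ and the arc $([0,\ell],\bar a^{(\ell)})$ for suitable $\ell$. If Spoiler plays $c\in\mathcal Q$, Duplicator answers $c^{(\ell)}$. The problem is the opposite direction, and an example shows its two aspects.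

\begin{example}\label{ex:round}
Let $a\in\mathcal Q$ be given everywhere by $m=2$ and $S=[0,1]\bmod2$, so that for even $\ell$ the set $a^{(\ell)}$ consists of the intervals $[2i,2i+1]$, $0\le i<\ell/2$, and the point $\ell$. Suppose Spoiler plays $e\in\mathcal A([0,\ell])$. What should $c\in\mathcal Q$ be?

(1) Let $e$ consist of the components of $a^{(\ell)}$ with even index $i$, the point $\ell$ having index $\ell/2$. The blocks $[2i,2i+2]$, labeled by $(a^{(\ell)},e)$, are alternately of two kinds, so the pattern has period $4$, and the natural answer $c$ is given by $m=4$, $S=[0,1]\bmod4$. This $c$ contains $0_R$, while $\ell\in e$ only if $4\mid\ell$. So $\ell$ must be divisible by the new period, which is not known when $\ell$ is chosen. For given $\bar a$ and $k$ only finitely many periods will have to be considered, and we shall make $\ell$ divisible by all of them. But there is no bound that works for all $\bar a$ and $k$, so we let $\mathcal Q$ contain patterns of every period. This is why $\Sigma$ is built from all circles $\mathbb R/m\mathbb Z$.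

(2) Let $e=a^{(\ell)}\cap[0,2p+1]$ with $0<p<\ell/2-1$. The blocks $[2i,2i+2]$ with $i<p$ are all alike, and so are those with $i>p$. If we insert infinitely many copies of a block of the first kind at its place, so that it surrounds $\Sigma$ from both sides, we obtain $c_1=a\setminus\{y_R:y>2p+1-\ell\}$. If we use a block of the second kind, we obtain $c_2=\{x_L:x\in[2i,2i+1],\ 0\le i\le p\}$. Both are in $\mathcal Q$. If $p=1$, then $e$ has two components, and with enough rounds left only $c_2$ can be right. If $p$ and $\ell/2-p$ are large, it should not matter. In general one has to find a stretch of the arc that may be repeated without any effect on the remaining $k$ rounds. Ramsey's theorem provides it.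
\end{example}

\subsection{Stable classes}

\begin{lemma}\label{lem:stable}
For $\bar a\in\mathcal Q^j$ and $k\ge0$ there are $s\ge1$ and a $\sim_k$-class $T_k(\bar a)$ with $([0,\ell],\bar a^{(\ell)})\in T_k(\bar a)$ for all $\ell\in\{s,2s,3s,\dots\}$.
\end{lemma}

\begin{proof}
Let $(m,N)$ be common data with $m\mid N$. For $\ell\ge2N+m$ divisible by $m$, the labeled arc $([0,\ell],\bar a^{(\ell)})$ is, by the left and right rules, the concatenation of a fixed full labeled arc of length $N$, of $M=(\ell-2N)/m$ copies of a fixed full labeled arc $\beta$ of length $m$ (the periodic pattern), and of another fixed full labeled arc of length $N$. By (C) the $\sim_k$-class of $\beta^{M+1}$ is determined by that of $\beta^M$. As there are finitely many classes, the classes of $\beta^M$ with $M\ge M_0$ are periodic in $M$, for some $M_0$ and some period $\pi$. Let $s$ be a multiple of $m\pi$ with $s\ge2N+mM_0+m$. For all multiples $\ell$ of $s$ we have $M\ge M_0$ and $M\equiv-2N/m\pmod\pi$, so the class of $\beta^M$ is always the same. By (C) so is the class of $([0,\ell],\bar a^{(\ell)})$.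
\end{proof}

The class $T_k(\bar a)$ does not depend on $s$: for two choices of $s$ compare at a common multiple. We may therefore use any sufficiently divisible $\ell$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.92]
\draw (0,3) rectangle (2,3.5) node[midway]{head};
\draw[fill=gray!25] (2,3) rectangle (3,3.5) node[midway]{$\varepsilon$};
\draw (3,3) rectangle (6,3.5) node[midway]{tail};
\node[below] at (0,3) {\small $0$};
\node[below] at (2,3) {\small $\alpha$};
\node[below] at (3,3) {\small $\alpha'$};
\node[below] at (6,3) {\small $\ell$};
\draw (0,1.5) rectangle (2,2) node[midway]{head};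
\draw[fill=gray!25] (2,1.5) rectangle (3,2) node[midway]{$\varepsilon$};
\draw[fill=gray!25] (3,1.5) rectangle (4,2) node[midway]{$\varepsilon$};
\node at (6,1.75) {$\cdots$};
\draw[fill=gray!25] (8,1.5) rectangle (9,2) node[midway]{$\varepsilon$};
\draw (9,1.5) rectangle (12,2) node[midway]{tail};
\node[below] at (0,1.5) {\small $0$};
\node[below] at (12,1.5) {\small $\ell'$};
\draw (0,0) rectangle (2,0.5) node[midway]{head};
\draw[fill=gray!25] (2,0) rectangle (3,0.5) node[midway]{$\varepsilon$};
\draw[fill=gray!25] (3,0) rectangle (4,0.5) node[midway]{$\varepsilon$};
\node at (4.6,0.25) {$\cdots$};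
\draw[thick] (6,0.25) ellipse (0.7 and 0.4);
\node at (6,0.25) {$\Sigma$};
\node at (7.4,0.25) {$\cdots$};
\draw[fill=gray!25] (8,0) rectangle (9,0.5) node[midway]{$\varepsilon$};
\draw (9,0) rectangle (12,0.5) node[midway]{tail};
\node[below] at (0,0) {\small $0_L$};
\node[below] at (12,0) {\small $0_R$};
\end{tikzpicture}
\caption{The answer to a set $e$ played in the arc $[0,\ell]$. Top: the arc, labeled by the old sets and $e$, is cut into a head, a stretch $\varepsilon$ and a tail, where $\varepsilon$ may be repeated without changing the equivalence class. Bottom: repeating $\varepsilon$ forever on both rays defines the answer in $Q$. Middle: cutting $Q$ open at length $\ell'$ gives back the arc with finitely many copies of $\varepsilon$.}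
\label{fig:cut}
\end{figure}

\begin{lemma}\label{lem:transfer}
If $(J,E,\bar b)\in T_k(\bar a)$ with $\bar a\in\mathcal Q^j$, then $(\mathcal Q,\bar a)\approx_k(\mathcal A(J,E),\bar b)$.
\end{lemma}

\begin{proof}
By induction on $k$, for all $j$ simultaneously.

\emph{$k=0$.} Let $(m,N)$ be common data of $\bar a$ with $m\mid N$. For $\ell\ge2N+m$ divisible by $m$, the labels realized by $\bar a^{(\ell)}$ on $[0,\ell]$ are the same as those realized by $\bar a$ on $Q$. Both consist of the labels on $[0,N]_L$, those on $[-N,0]_R$ and those of the periodic pattern on $\mathbb R/m\mathbb Z$. Also $0\in[0,\ell]$ has the same label as $0_L$. For sufficiently divisible $\ell$ we have $([0,\ell],\bar a^{(\ell)})\sim_0(J,E,\bar b)$, and the claim follows.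

Now let $(J,E,\bar b)\in T_{k+1}(\bar a)$.

\emph{Forth.} Let $c\in\mathcal Q$. For sufficiently divisible $\ell$ we have $([0,\ell],\bar a^{(\ell)})\sim_{k+1}(J,E,\bar b)$ and $([0,\ell],\bar a^{(\ell)},c^{(\ell)})\in T_k(\bar a,c)$. So there is $d\in\mathcal A(J,E)$ with $(J,E,\bar b,d)\in T_k(\bar a,c)$. By the induction hypothesis $(\mathcal Q,\bar a,c)\approx_k(\mathcal A(J,E),\bar b,d)$.

\emph{Back.} Let $d\in\mathcal A(J,E)$. We look for $c\in\mathcal Q$ with $(J,E,\bar b,d)\in T_k(\bar a,c)$; then the induction hypothesis applies again.

\emph{Step 1: a repeatable stretch.} Fix common data $(m,N)$ of $\bar a$ with $m\mid N$. By Ramsey's theorem there is $\rho$ such that for every coloring of the pairs from $\{0,\dots,\rho\}$ by $\sim_k$-classes of $(j+1)$-tuples there is a homogeneous triple, that is, one whose three pairs have the same color. Choose $\ell\ge2N+\rho m$ divisible by $m\cdot\rho!$ with $([0,\ell],\bar a^{(\ell)})\in T_{k+1}(\bar a)$. Then there is $e\in\mathcal A([0,\ell])$ with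
\begin{equation}\label{eq:e}
([0,\ell],\bar a^{(\ell)},e)\sim_k(J,E,\bar b,d).
\end{equation}
Color the pair $i<i'$ by the class of the full arc $[N+im,N+i'm]$ labeled by $(\bar a^{(\ell)},e)$. Let $i_1<i_2<i_3$ be homogeneous with color $\kappa$. Put
\[
\alpha=N+i_1m,\qquad\alpha'=N+i_2m,\qquad m'=\alpha'-\alpha=(i_2-i_1)m,
\]
and let $\varepsilon$ be the labeled arc $[\alpha,\alpha']$. Since $1\le i_2-i_1\le\rho$, we have $m'\mid m\,\rho!$, hence $m'\mid\ell$. Also
\[
N\le\alpha<\alpha'<N+i_3m\le\ell-N.
\]
The arcs for $(i_1,i_2)$ and $(i_2,i_3)$ have the same class, so their left ends $\alpha$ and $\alpha'$ have the same label, and the powers $\varepsilon^n$ make sense. By (C), $\varepsilon\varepsilon$ has the same class as the concatenation of the arcs for $(i_1,i_2)$ and $(i_2,i_3)$, which is the arc for $(i_1,i_3)$ and has class $\kappa$. By induction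
\begin{equation}\label{eq:idem}
\varepsilon^n\ \text{ has class }\kappa\ \text{ for all }n\ge1.
\end{equation}

\emph{Step 2: the answer $c$.} Let $\widetilde S=\{x\bmod m':x\in e\cap[\alpha,\alpha']\}$, a finite union of closed arcs in $\mathbb R/m'\mathbb Z$. Since $\alpha\in e\Leftrightarrow\alpha'\in e$, for $x\in[\alpha,\alpha']$ we have $x\in e\Leftrightarrow x\bmod m'\in\widetilde S$. Define $c\subseteq Q$ by
\begin{align*}
x_L\in c&\iff x\in e\quad(0\le x\le\alpha'),&x_L\in c&\iff x\bmod m'\in\widetilde S\quad(x\ge\alpha),\\
y_R\in c&\iff y+\ell\in e\quad(\alpha-\ell\le y\le0),&y_R\in c&\iff y\bmod m'\in\widetilde S\quad(y\le\alpha'-\ell),\\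
\sigma\in c&\iff\sigma_{m'}\in\widetilde S\quad(\sigma\in\Sigma).
\end{align*}
On the overlap of the two conditions for the left ray, $x\in[\alpha,\alpha']$, they agree. On the overlap for the right ray, $y+\ell\in[\alpha,\alpha']$, they agree because $m'\mid\ell$. So $c$ is well defined, and $c\in\mathcal Q$ with data $(m',N')$ for any integer $N'\ge\max(\alpha,\ell-\alpha')$. See Figure~\ref{fig:cut}.

\emph{Step 3: cutting open again.} Let $\ell'=\ell+tm'$ with $t$ large; then $m'\mid\ell'$, so $(\bar a,c)^{(\ell')}$ is defined. Let $\Lambda_t$ be the concatenation of $[0,\alpha]$, $\varepsilon^{t+1}$ and $[\alpha',\ell]$, where head $[0,\alpha]$ and tail $[\alpha',\ell]$ are labeled by $(\bar a^{(\ell)},e)$. Its length is $\alpha+(t+1)m'+\ell-\alpha'=\ell'$, so we may place it on $[0,\ell']$. We claim that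
\begin{equation}\label{eq:lambda}
([0,\ell'],(\bar a,c)^{(\ell')})=\Lambda_t .
\end{equation}

On $[0,\alpha'+tm']$, that is, on the head and all $\varepsilon$-blocks, each $x$ has in $\Lambda_t$ the label of $x_L$ under $(\bar a,c)$. For $x\le\alpha'$ this holds for $c$ by definition and for $\bar a$ by the left rule \eqref{eq:left}, as $\alpha'\le\ell-N$. A point of a later block has the label of its translate in $[\alpha,\alpha']$ by a multiple of $m'$, and membership of $x_L$ in $c$ is $m'$-periodic for $x\ge\alpha$, while membership in the $a_i$ is $m$-periodic for $x\ge N$, where $\alpha\ge N$ and $m\mid m'$.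

On $[\alpha,\ell']$, that is, on all $\varepsilon$-blocks and the tail, each $x$ has in $\Lambda_t$ the label of $y_R$, $y=x-\ell'$. On the last block and the tail, $y\in[\alpha-\ell,0]$, and the label of $x$ in $\Lambda_t$ is the label of $x-tm'=y+\ell\in[\alpha,\ell]$ under $(\bar a^{(\ell)},e)$. So the statement holds for $c$ by definition and for $\bar a$ by the right rule \eqref{eq:right}, as $[\alpha,\ell]\subseteq[N,\ell]$. The other blocks are translates of the last one to the left by multiples of $m'$. On the blocks $y\le\alpha'-\ell<-N$, where membership of $y_R$ in $c$ is $m'$-periodic and in the $a_i$ is $m$-periodic.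

For large $t$ we have $\alpha\le\ell'/2\le\alpha'+tm'$. Thus the first statement covers $[0,\ell'/2]$ and the second covers $[\ell'/2,\ell']$, which proves \eqref{eq:lambda}.

\emph{Step 4: conclusion.} By (C) and \eqref{eq:idem}, $\Lambda_t\sim_k\Lambda_0=([0,\ell],\bar a^{(\ell)},e)$. Since $m'\mid\ell$, the numbers $\ell'=\ell+tm'$ run through all multiples of $m'$ from $\ell$ on, so we may choose $t$ such that $\ell'$ is a large common multiple of $m'$ and of the number $s$ of Lemma~\ref{lem:stable} for $(\bar a,c)$ and $k$. Then $\Lambda_t\in T_k(\bar a,c)$ by \eqref{eq:lambda}, and \eqref{eq:e} gives $(J,E,\bar b,d)\in T_k(\bar a,c)$.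
\end{proof}

\begin{proposition}\label{prop:Q}
Let $g\in\mathcal G$, let $E\subseteq I$ be dense with $0,1\in E$ and $g(1/2)\notin E$, and let $r=g\circ r_0:Q\to I$. Then $a\mapsto r^{-1}(a)$ is an injective lattice homomorphism $\mathcal A(I,E)\to\mathcal Q$, and
\[
(\mathcal A(I,E),\bar a)\approx_k(\mathcal Q,r^{-1}(\bar a))\qquad\text{for all }k\text{ and all tuples }\bar a.
\]
\end{proposition}

\begin{proof}
Taking preimages respects $\cup$ and $\cap$, and it is injective as $r$ is onto. Given $\bar a$, choose a subdivision $0=p_0<\dots<p_n=1$ in $E$ such that the labels of $\bar a$ are constant on the open intervals. As $g(1/2)\notin E$, this point lies in some $(p_{l-1},p_l)$. So $r^{-1}(\bar a)$ has constant label on a neighborhood of $\Sigma$, and each $r^{-1}(a_i)$ belongs to $\mathcal Q$, with $m=1$ and $S$ empty or the whole circle. For large integers $\ell$, the arc $[0,\ell]$ labeled by $(r^{-1}(\bar a))^{(\ell)}$ has a subdivision with the same pattern as $\bar a$: take the $r$-preimages of $p_0,\dots,p_{l-1}$ in the left ray and those of $p_l,\dots,p_n$ in the right ray, the latter shifted by $\ell$. By (W), $(I,E,\bar a)\sim_k([0,\ell],(r^{-1}(\bar a))^{(\ell)})$,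 so $(I,E,\bar a)\in T_k(r^{-1}(\bar a))$, and Lemma~\ref{lem:transfer} applies.
\end{proof}

The hypothesis $g(1/2)\notin E$ is needed even for the first statement. If $z=g(1/2)\in E$, then $r^{-1}([0,z])$ is the left ray together with $\Sigma$. It is not in $\mathcal Q$, whose members look alike on both sides of $\Sigma$.

\section{$Z\equiv Y$}\label{sec:ZY}

We now choose bases of $W_Y$ and $H$ in which $K_d$ carries the basis $\mathcal Q$, respectively a basis of the arc, and almost all traces are pulled back from sets in $I$. Two points need care.

First, $g(1/2)$ takes all values in $(0,1)$ as $g$ varies, so no single dense $E$ satisfies the hypothesis of Proposition~\ref{prop:Q} for all $d\in D^Y$. Two sets suffice: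
\[
E_1=\mathbb Q\cap I,\qquad E_2=(I\setminus\mathbb Q)\cup\{0,1\},\qquad\mathcal A_s=\mathcal A(I,E_s)\quad(s=1,2).
\]
Put the index $(g,\xi)\in D^Y$ into $D_1^Y$ if $g(1/2)\notin\mathbb Q$, and into $D^Y_2$ otherwise. As $0<g(1/2)<1$, we have $g(1/2)\notin E_s$ for $(g,\xi)\in D_s^Y$. Both $D^Y_s$ are infinite. Split $D^H=D_1^H\sqcup D_2^H$ into two infinite sets.

Second, almost all traces at indices of $D_s$ will be pulled back from some $a_s\in\mathcal A_s$, and closedness forces the trace $a_0$ on $A$ to contain $a_1\cup a_2$. One cannot require $a_0=a_1\cup a_2$, because $(a_1\cup a_2)\cap(b_1\cup b_2)$ may be larger than $(a_1\cap b_1)\cup(a_2\cap b_2)$. So we let $a_0$ be free above $a_1\cup a_2$. This freedom is also what makes $\psi$ fail, as it must: with $a_0=I$, $a_1=a_2=\{0\}$ and all other traces $\{o_d\}$ we shall obtain the element $c=A$ in the basis of $H$, and $\partial A=A$ by Example~\ref{ex:H}.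

For $d\in D^Y_s$ put $\mathcal C_d=\mathcal Q$, and for $d\in D_s^H$ put $\mathcal C_d=\mathcal A_s$ (with $r_d=\mathrm{id}_I$). In both cases $\mathcal C_d$ is a basis of $K_d$, with basepoint $o_d$, and $\rho_d:\mathcal A_s\to\mathcal C_d$, $\rho_d(a)=r_d^{-1}(a)$, is an injective homomorphism such that
\begin{equation}\label{eq:rho}
(\mathcal A_s,\bar a)\approx_k(\mathcal C_d,\rho_d(\bar a))\qquad\text{for all }k\text{ and all tuples }\bar a\text{ in }\mathcal A_s .
\end{equation}
This is Proposition~\ref{prop:Q} for $d\in D^Y_s$, and trivial for $d\in D^H_s$. Note that $o_d\in\rho_d(a)$ if and only if $0\in a$.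

For $W\in\{W_Y,H\}$, with index set $D=D_1\sqcup D_2$, let $\mathcal B(W)$ be the family of all $c\subseteq W$ such that $a_0:=c\cap A\in\mathcal A$, $c_d:=c\cap K_d\in\mathcal C_d$ for all $d$, and there are $a_s\in\mathcal A_s$ ($s=1,2$) with
\[
a_1\cup a_2\subseteq a_0,\qquad c_d=\rho_d(a_s)\text{ for almost all }d\in D_s .
\]
Since $D_s$ is infinite and $\rho_d$ is injective, $\nu(c)=(a_0,a_1,a_2)$ is determined by $c$, and $\nu$ is compatible with $\cup$ and $\cap$ coordinatewise. The sets $a_0$ and $c_d$ contain the basepoint if and only if $*\in c$, and hence so do $a_1$ and $a_2$. Conversely, sets $a_0\in\mathcal A$, $a_s\in\mathcal A_s$, $c_d\in\mathcal C_d$ with the displayed properties, such that $a_0$ and all $c_d$ agree about containing the basepoint, come from an element of $\mathcal B(W)$.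

\begin{lemma}
$\mathcal B(W)$ is a basis of $W$ for $W\in\{W_Y,H\}$.
\end{lemma}

\begin{proof}
\emph{Members are closed.} The preimage of $c\in\mathcal B(W)$ in $\widetilde W$ has the closed traces $a_0$ on $I$ and $c_d$ on $K_d$. With $O=I\setminus a_0$ we have $r_d^{-1}(O)\cap c_d=\emptyset$ for almost all $d$, because $a_1\cup a_2\subseteq a_0$. So the complement is open.

\emph{Sublattice.} The maps $\rho_d$ are homomorphisms, and the condition $a_1\cup a_2\subseteq a_0$ is preserved by coordinatewise $\cup$ and $\cap$. Also $\emptyset,W\in\mathcal B(W)$.

\emph{Interpolation.} Let $e\subseteq O$ be as in Lemma~\ref{lem:F}(b), and if $*\notin e$ replace $O$ by $O\setminus\{*\}$. For $s=1,2$ choose $a_s\in\mathcal A_s$ with $e\cap A\subseteq\operatorname{int}_Aa_s\subseteq a_s\subseteq O\cap A$, and put $a_0=a_1\cup a_2\in\mathcal A$. By Lemma~\ref{lem:fan}(a) with $G=\operatorname{int}_Aa_s$, and by Lemma~\ref{lem:fan}(b) with $T=a_s$, we have $e\cap K_d\subseteq r_d^{-1}(a_s)\subseteq O$ for almost all $d\in D_s$. For these $d$ put $c_d=\rho_d(a_s)$. For the others choose $c_d\in\mathcal C_d$ with $e\cap K_d\subseteq c_d\subseteq O\cap K_d$. If $*\in e$, all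 these sets contain the basepoint; otherwise none does. So they define $c\in\mathcal B(W)$ with $e\subseteq c\subseteq O$.
\end{proof}

\begin{proposition}\label{prop:WH}
$\mathcal B(W_Y)\approx_k\mathcal B(H)$ for all $k$.
\end{proposition}

\begin{proof}
The idea is that Duplicator copies $\nu$, plays by \eqref{eq:rho} at the finitely many indices where Spoiler has deviated from the pulled-back traces, and uses pulled-back traces elsewhere.

Let $\{W,W'\}=\{W_Y,H\}$, with index sets $D$ and $D'$. Let $\bar c$ and $\bar c'$ be $j$-tuples in $\mathcal B(W)$ and $\mathcal B(W')$. We show by induction on $k$ that $(\mathcal B(W),\bar c)\approx_k(\mathcal B(W'),\bar c')$ if the following hold.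
\begin{enumerate}
\item[(a)] $\nu(c^i)=\nu(c'^i)=(a_0^i,a_1^i,a_2^i)$ for all $i$. We write $\bar a_s=(a_s^1,\dots,a_s^j)$ for $s=0,1,2$.
\item[(b)] There are finite sets $\mathrm{Ex}\subset D$, $\mathrm{Ex}'\subset D'$ of exceptional indices and a bijection $\pi:\mathrm{Ex}\to\mathrm{Ex}'$ that maps $\mathrm{Ex}\cap D_s$ onto $\mathrm{Ex}'\cap D'_s$, such that $\bar c_d=\rho_d(\bar a_s)$ for $d\in D_s\setminus\mathrm{Ex}$ and $\bar c'_d=\rho_d(\bar a_s)$ for $d\in D'_s\setminus\mathrm{Ex}'$, $s=1,2$.
\item[(c)] $(\mathcal C_d,\bar c_d)\approx_k(\mathcal C_{\pi(d)},\bar c'_{\pi(d)})$ for $d\in\mathrm{Ex}$.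
\end{enumerate}
For empty tuples and $\mathrm{Ex}=\mathrm{Ex}'=\emptyset$ these conditions hold for every $k$.

\emph{$k=0$.} The labels realized in $W$ are those of $\bar a_0$ on $A$, those of $\bar c_d$ on $K_d$ for $d\in\mathrm{Ex}$, and those of $\rho_d(\bar a_s)$ on $K_d$ for nonexceptional $d\in D_s$. The last are the labels of $\bar a_s$ on $I$, as $r_d$ is onto, and such $d$ exist for each $s$. The same description, with the same result by (c), holds in $W'$. The label of $*$ is that of $0$ under $\bar a_0$ on both sides.

\emph{$k+1$.} Let $b\in\mathcal B(W)$ be Spoiler's element and $\nu(b)=(a_0,a_1,a_2)$; the situation is symmetric in $W$ and $W'$. Finitely many $d\in D_s\setminus\mathrm{Ex}$, $s=1,2$, have $b_d\ne\rho_d(a_s)$. Declare them exceptional and match them with distinct new indices $\pi(d)\in D'_s\setminus\mathrm{Ex}'$; this is possible as $D'_s$ is infinite. For them (c) holds with $k+1$ rounds, since by \eqref{eq:rho} both $(\mathcal C_d,\bar c_d)$ and $(\mathcal C_{\pi(d)},\bar c'_{\pi(d)})$ are $\approx_{k+1}$-equivalent to $(\mathcal A_s,\bar a_s)$. From now on $\mathrm{Ex}$ and $\mathrm{Ex}'$ denote the enlarged sets. For each $d\in\mathrm{Ex}$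 choose $b'_{\pi(d)}$ with $(\mathcal C_d,\bar c_d,b_d)\approx_k(\mathcal C_{\pi(d)},\bar c'_{\pi(d)},b'_{\pi(d)})$, put $b'_d=\rho_d(a_s)$ for $d\in D'_s\setminus\mathrm{Ex}'$ and let the trace on $A$ be $a_0$. Since $\approx_k$ preserves labels of basepoints, all these traces contain the basepoint if and only if $*\in b$. So they define $b'\in\mathcal B(W')$ with $\nu(b')=\nu(b)$. The tuples $(\bar c,b)$ and $(\bar c',b')$ satisfy (a)--(c) for $k$, and the induction hypothesis applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:wedge} and Proposition~\ref{prop:WH}, $\mathcal P\vee\mathcal B(H)\approx_k\mathcal P\vee\mathcal B(W_Y)$ for all $k$. These are bases of $X\vee H=Z$ and $X\vee W_Y=Y$, so $Z\equiv Y$ by Lemma~\ref{lem:EF}(b). By Proposition~\ref{prop:XZ}, $X\equiv Z$. By Lemmas~\ref{lem:X} and~\ref{lem:Y}, $X\not\equiv Y$.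
\end{proof}

\begin{thebibliography}{9}
\bibitem{tax} \emph{Taxonomies Of Model-Theoretically Defined Topological Properties}, \url{http://www.mscs.mu.edu/~paulb/Paper/taxonomies.pdf}.
\end{thebibliography}

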